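# Normalized volumes of Green function sublevel sets: a monotonicity that fails from dimension two on

## Theorem A and the conjecture it refutes

**Theorem A.** Let $\lambda$ be Lebesgue measure on $\mathbb C^n$ and $D$ the unit disc. For a bounded domain $\Omega\ni 0$ in $\mathbb C^n$ let $G_0$ be its pluricomplex Green function with pole at $0$, and put
$$\lambda_t=\lambda(\{G_0<t\}),\qquad v(t)=e^{-2nt}\lambda_t\qquad(t\le 0).$$
Let $n=2k+l$ with $k\ge1$, $l\ge0$. Let $a(y)=\sum_{j\ge2}\alpha_jy^j$ be holomorphic on $D$ with $|a(y)|\le|y|^2$ (for example $a(y)=y^3$). For $y\in D$, $x\in\mathbb C$ let $e_{a(y)}(x)$ be the larger of the moduli of the two roots of $\eta^2-x\eta+a(y)=0$. Put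
$$\Omega=\{(x,y,z)\in\mathbb C^k\times\mathbb C^k\times\mathbb C^l:\ |y_i|<1,\ |z_j|<1,\ e_{a(y_i)}(x_i)<1\ \ \forall i,j\}.$$
Then $\Omega$ is a bounded hyperconvex (hence pseudoconvex) domain,
$$G_0=g:=\max_{i,j}\{\log e_{a(y_i)}(x_i),\ \log|y_i|,\ \log|z_j|\},$$
$$v(t)=\pi^n\Big(1-\sum_{j\ge2}\frac{|\alpha_j|^2}{j+1}e^{(2j-4)t}\Big)^k\qquad(t\le0).$$
So $v$ is constant if $\alpha_j=0$ for all $j\ge3$, and strictly decreasing on $(-\infty,0]$ otherwise. For $a(y)=y^3$: $v(t)=\pi^n(1-\tfrac14e^{2t})^k$.

The theorem answers a question posed in the talk "Suita Conjecture and the Ohsawa-Takegoshi Extension Theorem" (http://gamma.im.uj.edu.pl/%7Eblocki/events/gunsan2.pdf).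

**Conjecture 1.** For $\Omega\subset\mathbb C^n$ pseudoconvex (we take it bounded, to exclude degenerate cases) and $w\in\Omega$, the function $t\mapsto e^{-2nt}\lambda(\{G_w<t\})$ is non-decreasing in $t$.

In plain words: near its pole the Green function looks like $\log|z-w|$, so $\{G_w<t\}$ has size about $e^t$, and $e^{-2nt}$ is the factor that undoes this scaling in real dimension $2n$. The conjecture says that after rescaling, the sublevel sets can only gain volume as they grow from the pole out to all of $\Omega$.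

Theorem A says that in every dimension $n\ge2$ they can lose volume, strictly and at every level. Take $k=1$, $l=n-2$, $a(y)=y^3$: then $v(t)=\pi^n(1-\frac14e^{2t})$, which falls from $\pi^n$ at $t=-\infty$ to $\frac34\pi^n$ at $t=0$. With $k=\lfloor n/2\rfloor$ and $a=y^3$ we get
$$\frac{v(0)}{\lim_{t\to-\infty}v(t)}=\Big(\frac34\Big)^{\lfloor n/2\rfloor},$$
so the conjecture does not survive even up to a multiplicative constant independent of the dimension. For $n=1$ the conjecture is true; we quote this, as the source of the problem does. So Conjecture 1 holds if and only if $n=1$.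

The domains of Theorem A have corners and are special. Two further results say how much regularity or convexity helps. Write $B$ for the unit ball of $\mathbb C^n$; the pole is always $0$.

**Theorem B.** Let $n\ge2$. For all small $\varepsilon>0$ there is a strongly convex domain $\Omega_\varepsilon\ni0$ with real-analytic boundary, converging in $C^\infty$ to $B$ as $\varepsilon\to0$, such that with $\gamma=\int_B|y_2|^6\,d\lambda(y)>0$
$$v(0)\le\lambda(B)-\varepsilon^2\gamma\ <\ \lambda(B)-\varepsilon^2\gamma e^{2t}\le v(t)\qquad\text{for all } t<0 .$$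

**Theorem C.** If $\Omega$ is bounded and convex, then for $s<t\le0$
$$v(s)\le\Big(\frac{2}{1+e^{s-t}}\Big)^{2n}v(t)<4^n\,v(t),$$
and $t\mapsto e^{-nt}\lambda_t$ is non-decreasing.

## Green functions, hyperconvexity, and a lemma on discs

We write psh for plurisubharmonic.

**Definition (pluricomplex Green function).** For $w\in\Omega$,
$$G_w(z)=\sup\{u(z): u \text{ psh in } \Omega,\ u<0,\ u(\zeta)\le \log|\zeta-w|+O(1) \text{ as } \zeta\to w\}.$$
The functions $u$ over which the supremum is taken are called *competitors*. A competitor has $u(w)=-\infty$, because a psh function satisfies $u(w)=\limsup_{\zeta\to w,\,\zeta\ne w}u(\zeta)$.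

**Definition (hyperconvex).** A bounded domain $\Omega$ is hyperconvex if it carries a negative continuous psh function $\psi$ with $\{\psi\le-\delta\}$ compact for every $\delta>0$. We allow the value $-\infty$ for $\psi$; replacing $\psi$ by $\max(\psi,-1)$ gives a real-valued one.

The ball is hyperconvex, with $\psi=|z|^2-1$. The punctured disc is not: such a $\psi$ would be bounded above near $0$, hence extend subharmonically to $D$, with value $\limsup_{\zeta\to0}\psi(\zeta)=0$ at $0$, and then the maximum principle would force $\psi\equiv0$. Hyperconvex implies pseudoconvex: $s\mapsto-\log(-s)$ is convex and increasing on $(-\infty,0)$, so, with $\psi$ real-valued, $-\log(-\psi)$ is a continuous psh exhaustion.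

The basic tool for bounding $G_0$ from above is the following.

**Lemma 1.** Let $f:D\to\Omega$ be holomorphic with $f(0)=0$, and let $u$ be a competitor in the definition of $G_0$. Then $u(f(\zeta))\le\log|\zeta|$ on $D$. Hence $G_0(f(\zeta))\le\log|\zeta|$.

*Proof.* Near $0$ we have $|f(\zeta)|\le C|\zeta|$, and $u(p)\le\log|p|+C'$ for $p$ near $0$ (also at $p=0$, where $u=-\infty$). So $u\circ f-\log|\zeta|$ is bounded above near $0$. On $D\setminus\{0\}$ it is subharmonic or $\equiv-\infty$, since $\log|\zeta|$ is harmonic there. In the second case there is nothing to prove. In the first, a subharmonic function bounded above near an isolated point extends subharmonically across it, so we have a subharmonic function on $D$. Since $u<0$ and $\log|\zeta|\to0$ at $\partial D$, its $\limsup$ at $\partial D$ is $\le0$. The maximum principle gives $u\circ f-\log|\zeta|\le0$. Take the supremum over $u$ for the last claim. $\square$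

A consequence makes $v$ a well-behaved function: *for a bounded domain, $G_0$ is itself a competitor.* Choose $R>0$ with $\{|z|<R\}\subset\Omega$. Lemma 1 for the discs $\zeta\mapsto\zeta RX$, $|X|=1$, gives $u(z)\le\log(|z|/R)$ for $|z|<R$ and every competitor $u$. Competitors exist: $\log(|z|/M)$ is one if $|z|<M$ on $\Omega$. The upper semicontinuous regularization $G_0^*$ of the supremum is therefore psh, is $\le0$, and satisfies the same bound on $|z|<R$. It is $<0$, since otherwise it would attain its maximum $0$ and be constant. So $G_0^*$ is a competitor, $G_0^*\le G_0$, and they agree. Hence the sets $\{G_0<t\}$ are open, $v(0)=\lambda(\Omega)$, and, since $\{G_0<t\}=\bigcup_{s<t}\{G_0<s\}$, the function $v$ is left-continuous.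

## Balls, polydiscs, and a disc with the pole off centre

*Ball.* In $B$ the function $\log|z|$ is a competitor, and Lemma 1 with $\zeta\mapsto\zeta X$, $|X|=1$, gives $G_0\le\log|z|$. So $G_0=\log|z|$, $\{G_0<t\}=e^tB$, and $v$ is constant, equal to $\lambda(B)$.

*Polydisc.* In $D^n$ the competitor is $\log\max_i|z_i|$; the discs $\zeta\mapsto\zeta X$ with $\max_i|X_i|=1$ give the reverse bound. Again $\{G_0<t\}=e^tD^n$ and $v\equiv\pi^n$. This is Theorem A with $a=0$, because $e_0(x)=|x|$.

*Disc, pole $w\neq0$.* Here $G_w(z)=\log\left|\frac{z-w}{1-\bar wz}\right|$, and $\{G_w<\log r\}$ is a Euclidean disc of radius $r\frac{1-|w|^2}{1-r^2|w|^2}$. So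
$$e^{-2t}\lambda(\{G_w<t\})=\pi\,\frac{(1-|w|^2)^2}{(1-e^{2t}|w|^2)^2},$$
which is strictly increasing, as the case $n=1$ of the conjecture demands.

In the first two examples the discs that compute $G_0$ are linear. A counterexample needs curved discs, and at least two dimensions.

## The planar argument, and what is lost in higher dimension

For a bounded planar domain with smooth boundary the conjecture has a short proof. Let $G=G_0$; it is harmonic off the pole and tends to $0$ at $\partial\Omega$. Its critical points are zeros of the holomorphic function $\partial G/\partial z$, which behaves like $\frac1{2z}$ at the pole; so each $\{G\le t\}$, $t<0$, contains finitely many of them. Let $t<0$ be a regular value, and let $L$ be the length of the smooth curve system $\{G=t\}$. Then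
$$\int_{\{G=t\}}|\nabla G|\,ds=2\pi,\qquad \frac{d\lambda_t}{dt}=\int_{\{G=t\}}\frac{ds}{|\nabla G|},$$
the first because $G$ is harmonic with a logarithmic pole, the second by the coarea formula. The Cauchy–Schwarz inequality and the isoperimetric inequality give
$$4\pi\lambda_t\le L^2\le2\pi\frac{d\lambda_t}{dt},$$
so $(e^{-2t}\lambda_t)'\ge0$. As $\lambda_t$ is continuous in $t<0$ (level sets are null sets) and the critical values are discrete in $(-\infty,0)$, $e^{-2t}\lambda_t$ is non-decreasing on $(-\infty,0)$, and by left-continuity up to $0$.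

For $n\ge2$ the flux identity is lost, because $G_0$ need not be harmonic off the pole. Already for $G_0=\log|z|$ on $B$, the flux of $\nabla G_0$ through $\{|z|=r\}$ is $r^{-1}$ times the area of that sphere, a constant times $r^{2n-2}$.

A second attempt uses discs. Suppose $z$ lies on a disc $f$ with $f(0)=0$, $f(\sigma)=z$, $\log\sigma=G_0(z)<s$, and let $s<t\le0$, $\tau=e^{s-t}$. Push $z$ outward along its disc to $f(\sigma/\tau)$, which lies in $\{G_0<t\}$ by Lemma 1. If $f$ is linear, the new point is $z/\tau$; if this is so for all $z$, then $\{G_0<s\}\subset\tau\{G_0<t\}$ and $\lambda_s\le\tau^{2n}\lambda_t$, which is exactly the conjectured monotonicity. In general the disc depends on $z$, and nothing forces this dependence to be holomorphic. The push is then a real map, and we would need its Jacobian to be at least $\tau^{-2n}$. That is where the attempt stops, and it tells us what to build: discs whose dependence on $z$ involves $\bar z$ in a way that costs volume, with a cost that grows as we move outward.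

## Discs bent by a real-linear map

For $c\in\mathbb C$, $|c|<1$, the real-linear map $z_1\mapsto z_1+c\bar z_1$ of $\mathbb C$ has Jacobian $1-|c|^2$ and inverse $w_1\mapsto(w_1-c\bar w_1)/(1-|c|^2)$; the latter because $w_1-c\bar w_1=(1-|c|^2)z_1$. It always shrinks area unless $c=0$.

Work in $\mathbb C^2$ and let $c(z_2)$ be holomorphic, with $|c|<1$. Apply $T(z_1,z_2)=(z_1+c(z_2)\bar z_1,\,z_2)$ to the boundary circle of the linear disc $\zeta\mapsto\zeta X$. For $|\zeta|=1$ we have $\bar\zeta=1/\zeta$, so
$$T(\zeta X)=\Big(\zeta X_1+\bar X_1\frac{c(\zeta X_2)}{\zeta},\ \zeta X_2\Big).$$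
If $c$ vanishes to order at least $2$ at $0$, the right-hand side is holomorphic in $\zeta$ and vanishes at $\zeta=0$. The non-holomorphic map $T$ has thus produced the boundary of a holomorphic disc $f_X$ through $0$. Now look at the point $f_X(s)$, $0<s<1$, and write $z=sX$:
$$f_X(s)=\Big(z_1+\frac{c(z_2)}{s^2}\bar z_1,\ z_2\Big).$$
So at level $\log s$ the distortion coefficient is $c(z_2)/s^2$ with $|z_2|=s|X_2|$. For $c(y)=\alpha y^j$ its modulus is $|\alpha|\,s^{j-2}|X_2|^j$. When $j=2$ it does not depend on $s$. When $j\ge3$ it increases with $s$: **the larger sublevel sets are squashed more, relative to their size, than the smaller ones.** That is the mechanism of both theorems.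

If the starting body is the polydisc and $|X_1|=1$, then $\bar X_1=1/X_1$, and with $\eta=\zeta X_1$, $y=\zeta X_2$, $a=c$ the first coordinate of $f_X$ is $\eta+a(y)/\eta$. This is holomorphic in $\eta$ and $y$, and $\eta$ is recovered from $x=\eta+a(y)/\eta$ by solving $\eta^2-x\eta+a(y)=0$. Hence the definition of $e_{a(y)}(x)$ and the exact formula for $G_0$ in Theorem A. If the starting body is the ball, there is no formula for $G_0$, but the inequality of Lemma 1 is enough; this is Theorem B.

## Proof of Theorem A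

**Step 1: the level sets of $e_a$ are ellipses.** This step computes the slices of the sublevel sets. Fix $a\in\mathbb C$. The roots of $\eta^2-x\eta+a=0$ have product $a$ and sum $x$. Hence $e_a(x)\ge\sqrt{|a|}$, and $e_a(x)$ is continuous in $(a,x)$ because the unordered pair of roots is.

If $\rho\ge\sqrt{|a|}$, $\rho>0$, $|\eta|=\rho$ and $x=\eta+a/\eta$, then the roots are $\eta$ and $a/\eta$, and $|a/\eta|\le\rho$, so $e_a(x)=\rho$. Conversely, if $e_a(x)=\rho>0$, a root $\eta$ of modulus $\rho$ satisfies $x=\eta+a/\eta$. So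
$$\{e_a=\rho\}=\{\eta+a/\eta:\ |\eta|=\rho\}\qquad(\rho\ge\sqrt{|a|},\ \rho>0).$$
Write $a=|a|e^{2i\alpha}$ and $\eta=\rho e^{i(\theta+\alpha)}$. Then
$$\eta+a/\eta=e^{i\alpha}\Big(\big(\rho+|a|/\rho\big)\cos\theta+i\big(\rho-|a|/\rho\big)\sin\theta\Big).$$
For $\rho>\sqrt{|a|}$ this is an ellipse with centre $0$, axis directions independent of $\rho$, and semi-axes $\rho\pm|a|/\rho$ (a circle if $a=0$). Both semi-axes are strictly increasing in $\rho$: their derivatives are $1\mp|a|/\rho^2>0$. For $a\ne0$ and $\rho=\sqrt{|a|}$ it is the segment $\{2\sqrt{|a|}\,e^{i\alpha}\cos\theta\}$, which lies inside all these ellipses since $2\sqrt{|a|}<\rho+|a|/\rho$; for $a=0$ we have $\{e_0=0\}=\{0\}$. The level sets cover $\mathbb C$. Those of level less than $\rho$ lie strictly inside the ellipse of level $\rho$, those of larger level strictly outside. Hence for $\rho>\sqrt{|a|}$ the set $\{e_a<\rho\}$ is the open region bounded by the ellipse, and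
$$\lambda(\{x:e_a(x)<\rho\})=\pi\Big(\rho+\frac{|a|}\rho\Big)\Big(\rho-\frac{|a|}\rho\Big)=\pi\Big(\rho^2-\frac{|a|^2}{\rho^2}\Big).\tag{1}$$
For $\rho\ge\sqrt{|a|}$ the set $\{e_a\le\rho\}=\bigcap_{\rho'>\rho}\{e_a<\rho'\}$ is convex and bounded, and closed by continuity; so it is compact and convex.

Example: $a=\frac14$, $\rho=1$ gives semi-axes $\frac54$ and $\frac34$, and area $\frac{15}{16}\pi=\pi(1-\frac1{16})$.

**Step 2: $g$ is psh.** This is needed twice: for hyperconvexity, and to make $g$ a competitor. Put $h(x,y)=\log e_{a(y)}(x)$ on $\mathbb C\times D$; by Step 1 it is continuous with values in $[-\infty,\infty)$. The set $A=\{x^2=4a(y)\}$ is a proper analytic subset. Off $A$ the two roots are distinct and are locally holomorphic functions of $(x,y)$, so $h$ is locally the maximum of two functions $\log|\text{holomorphic}|$, hence psh. Now recall: a psh function defined off a proper analytic subset and locally bounded above near it extends to a psh function across the set, with values there given by the $\limsup$ from outside.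 Our $h$ is locally bounded above, and by continuity this $\limsup$ is $h$ itself. So $h$ is psh on $\mathbb C\times D$. Composing with the projections $(x,y,z)\mapsto(x_i,y_i)$ and taking the maximum with $\log|y_i|$ and $\log|z_j|$, we see that $g$ is psh and continuous on $\{|y_i|<1\ \forall i\}$, and $\Omega=\{g<0\}$ there. In particular $\Omega$ is open.

**Step 3: boundedness and the exhaustion.** This step gives hyperconvexity, apart from connectedness. On $\Omega$ each $x_i$ is a sum of two roots of modulus $<1$, so $|x_i|\le2$ and $\Omega$ is bounded. For $\delta>0$ the set $\{g\le-\delta\}$ is contained in the compact set $\{|x_i|\le2,\ |y_i|\le e^{-\delta},\ |z_j|\le e^{-\delta}\}$, on which $g$ is defined and continuous; so it is closed there, hence compact, and it lies in $\Omega$. Thus $g$ is a negative continuous psh exhaustion. Connectedness of $\Omega$ follows after Step 5, which does not use it.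

**Step 4: $g\le G_0$.** We check that $g$ is a competitor. It is psh and negative on $\Omega$. Let $\eta$ be a root with $|\eta|=e:=e_{a(y)}(x)$. From $\eta^2=x\eta-a(y)$ we get $e^2\le|x|e+|a(y)|$. This forces $e\le|x|+\sqrt{|a(y)|}$: otherwise $e>\sqrt{|a(y)|}$ and $e^2>|x|e+\sqrt{|a(y)|}\,e\ge|x|e+|a(y)|$. Since $|a(y)|\le|y|^2$, we get $e_{a(y_i)}(x_i)\le|x_i|+|y_i|\le2|p|$ for $p=(x,y,z)$. So $g(p)\le\log|p|+\log2$, and $g$ is a competitor.

**Step 5: $G_0\le g$.** We show $u(p)\le g(p)$ for every competitor $u$ and every $p=(x,y,z)\in\Omega\setminus\{0\}$; at $0$ we have $u(0)=-\infty$. Set $r=e^{g(p)}<1$, so that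
$$|y_i|\le r,\qquad|z_j|\le r,\qquad e_{a(y_i)}(x_i)\le r .$$
Here $r>0$: if $r=0$, then $y=z=0$ and both roots vanish for each $i$, so $x_i$, their sum, is $0$, and $p=0$.

*(a) Suppose $e_{a(y_i)}(x_i)=r$ for all $i$.* Here we can use the bent discs directly. By Step 1 choose $\eta_i$ with $|\eta_i|=r$ and $x_i=\eta_i+a(y_i)/\eta_i$. For $\zeta\in D$ put
$$f(\zeta)=\Big(\Big(\frac{\zeta\eta_i}{r}+\frac{a(\zeta y_i/r)}{\zeta\eta_i/r}\Big)_i,\ \frac{\zeta y}{r},\ \frac{\zeta z}{r}\Big).$$
Since $|\zeta y_i/r|\le|\zeta|<1$, the values of $a$ are defined. Since $a$ vanishes to order at least $2$ at $0$, $f$ is holomorphic on $D$ and $f(0)=0$. For $\zeta\ne0$ the two roots attached to the $i$-th pair of coordinates of $f(\zeta)$ are $\zeta\eta_i/r$, of modulus $|\zeta|<1$, and $a(\zeta y_i/r)/(\zeta\eta_i/r)$, of modulus at most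
$$\frac{|\zeta|^2|y_i/r|^2}{|\zeta|}\le|\zeta|<1 .$$
Also $|\zeta y_i/r|<1$ and $|\zeta z_j/r|<1$. Hence $f(D)\subset\Omega$. Since $f(r)=p$, Lemma 1 gives $u(p)\le\log r$.

*(b) General case.* Some of the numbers $e_{a(y_i)}(x_i)$ may be smaller than $r$; we fill in with the maximum principle. Fix $y,z$ and let $K_i=\{\xi\in\mathbb C:e_{a(y_i)}(\xi)\le r\}$. Because $|a(y_i)|\le|y_i|^2\le r^2$, Step 1 applies with $\rho=r$: $K_i$ is compact and convex, and $\{e_{a(y_i)}=r\}$ is non-empty. As $r<1$, we have $K_1\times\dots\times K_k\times\{(y,z)\}\subset\Omega$. The set $U_i=\{e_{a(y_i)}<r\}$ is bounded and open (possibly empty), and its boundary lies in $\{e_{a(y_i)}=r\}$ by continuity.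

By (a), $u\le\log r$ at all points $(\xi,y,z)$ with $e_{a(y_i)}(\xi_i)=r$ for every $i$. Suppose we know $u\le\log r$ whenever $\xi_1\in K_1,\dots,\xi_{m-1}\in K_{m-1}$ and $e_{a(y_i)}(\xi_i)=r$ for $i\ge m$. Fix all $\xi_i$ with $i\ne m$ in this way. As a function of $\xi_m$, $u$ is subharmonic or $\equiv-\infty$ on each component of a neighbourhood of $K_m$, and it is $\le\log r$ on $\partial U_m$. By the maximum principle it is $\le\log r$ on $U_m$, hence on $K_m$. After $m=1,\dots,k$ we have $u\le\log r$ on $K_1\times\dots\times K_k\times\{(y,z)\}$. In particular $u(p)\le\log r=g(p)$.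

With Step 4, $G_0=g$.

*Connectedness of $\Omega$.* Given $p\in\Omega\setminus\{0\}$ with $r$ as above, join $p$ by a segment inside the convex set $K_1\times\dots\times K_k\times\{(y,z)\}\subset\Omega$ to a point with $e_{a(y_i)}(\xi_i)=r$ for all $i$. That point lies on a disc $f(D)\subset\Omega$ as in (a), along which we reach $0$. So $\Omega$ is connected, and it is a bounded hyperconvex domain.

**Step 6: the volume.** With $G_0=g$ known, we integrate (1). Let $r=e^t\le1$. Then
$$\{G_0<t\}=\{|y_i|<r,\ |z_j|<r,\ e_{a(y_i)}(x_i)<r\}.$$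
For $|y_i|<r$ we have $\sqrt{|a(y_i)|}\le|y_i|<r$, so (1) applies with $\rho=r$. By Fubini
$$\lambda_t=(\pi r^2)^l\Big(\int_{|y|<r}\pi\Big(r^2-\frac{|a(y)|^2}{r^2}\Big)d\lambda(y)\Big)^k .$$
In polar coordinates the powers $y^j$ are orthogonal on circles, so $\int_{|y|<r}|a|^2d\lambda=\pi\sum_j\frac{|\alpha_j|^2r^{2j+2}}{j+1}$. Therefore
$$\lambda_t=\pi^{n}r^{2l}\Big(r^4-\sum_{j\ge2}\frac{|\alpha_j|^2r^{2j}}{j+1}\Big)^k,$$
and dividing by $r^{2n}=r^{2l+4k}$ gives
$$v(t)=\pi^n\Big(1-\sum_{j\ge2}\frac{|\alpha_j|^2}{j+1}e^{(2j-4)t}\Big)^k .$$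
Since $|a(y)/y^2|\le1$ on $D$, integrating $|a(y)/y^2|^2$ over circles gives $\sum_j|\alpha_j|^2\le1$. So the bracket is at least $1-\frac13=\frac23>0$. Its $j=2$ term is constant in $t$, and each term $-\frac{|\alpha_j|^2}{j+1}e^{(2j-4)t}$ with $j\ge3$ and $\alpha_j\neq0$ is strictly decreasing. Hence $v$ is constant if all $\alpha_j$ with $j\ge3$ vanish, and strictly decreasing otherwise. For $a=y^3$ only $\alpha_3=1$ is non-zero, and $v(t)=\pi^n(1-\frac14e^{2t})^k$. $\blacksquare$

The case $a(y)=y^2$, $k=1$, $l=0$ shows why order $3$ is needed: there $e_{(cy)^2}(cx)=|c|\,e_{y^2}(x)$, so the sublevel sets are dilates of one another, and $v\equiv\frac23\pi^2$.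

## The Azukawa indicatrix of the example

**Definition (Azukawa indicatrix).** $I^A_\Omega(w)=\{X\in\mathbb C^n:\ \limsup_{\zeta\to0}(G_w(w+\zeta X)-\log|\zeta|)\le0\}$.

For $B$ with $w=0$ the difference is $\log|X|$, so $I^A_B(0)$ is the closed unit ball. The following is quoted in the source: if $\Omega$ is bounded and hyperconvex, then $\lim_{t\to-\infty}e^{-2nt}\lambda(\{G_w<t\})=\lambda(I^A_\Omega(w))$. Conjecture 1 would therefore give $\lambda(I^A_\Omega(w))\le\lambda(\Omega)$ for such domains. Theorem A shows that this fails for $n\ge2$: for $k=\lfloor n/2\rfloor$ and $a=y^3$,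
$$\lambda(\Omega)=\Big(\frac34\Big)^{\lfloor n/2\rfloor}\lambda(I^A_\Omega(0)).$$
Here one can also see the indicatrix directly. Insert $(\zeta X,\zeta Y,\zeta Z)$ and write $\eta=\zeta\mu$: the equation $\eta^2-\zeta X_i\eta+\zeta^3Y_i^3=0$ becomes $\mu^2-X_i\mu+\zeta Y_i^3=0$, whose roots tend to $X_i$ and $0$. So $e_{a(\zeta Y_i)}(\zeta X_i)/|\zeta|\to|X_i|$, and $I^A_\Omega(0)$ is the closed unit polydisc, of volume $\pi^n$.

## Strongly convex domains near the ball: proof of Theorem B

The plan is the bent-disc construction on the ball with $c(z_2)=\varepsilon z_2^3$. We know $\lambda(\Omega_\varepsilon)$ exactly, and we need only a lower bound for $\lambda_t$, that is, an upper bound for $G_0$. Write $w=(w_1,w')$, $w'=(w_2,\dots,w_n)$.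

**Step 1: the domain.** We define $\Omega_\varepsilon$ by a function whose convexity is visible. For $0<\varepsilon<1/16$ and $|w|<2$ let
$$\phi_\varepsilon(w)=\frac{|w_1-\varepsilon w_2^3\bar w_1|^2}{(1-\varepsilon^2|w_2|^6)^2}+|w'|^2-1,\qquad \Omega_\varepsilon=\{|w|<2,\ \phi_\varepsilon<0\}.$$
Since $\varepsilon|w_2|^3<\frac12$ when $|w_2|\le2$, $\phi_\varepsilon$ is real-analytic on a neighbourhood of $\{|w|\le2\}$, and it tends there in $C^\infty$ to $|w|^2-1$ as $\varepsilon\to0$. The real Hessian of the limit is twice the identity, so for small $\varepsilon$ the Hessian of $\phi_\varepsilon$ is positive definite on $\{|w|<2\}$. Fix such $\varepsilon$.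

For $|w_2|<2$ the map $z_1\mapsto w_1=z_1+\varepsilon w_2^3\bar z_1$ has Jacobian $1-\varepsilon^2|w_2|^6$ and inverse $w_1\mapsto(w_1-\varepsilon w_2^3\bar w_1)/(1-\varepsilon^2|w_2|^6)$. So
$$\phi_\varepsilon(z_1+\varepsilon z_2^3\bar z_1,\,z')=|z|^2-1\tag{2}$$
wherever the point on the left lies in $\{|w|<2\}$. If $|z|\le1$ it does: its norm is at most $|z|+\varepsilon|z_2|^3|z_1|\le1+\varepsilon$. Conversely, if $w\in\Omega_\varepsilon$ and $z_1$ is the preimage of $w_1$, then $|z_1|^2+|w'|^2<1$. Hence
$$\Omega_\varepsilon=\{(z_1+\varepsilon w_2^3\bar z_1,\,w'):\ |z_1|^2+|w'|^2<1\}.\tag{3}$$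
Points of $\Omega_\varepsilon$ satisfy $|w|<1+\varepsilon$, so the closure of $\Omega_\varepsilon$ lies in $\{|w|<2\}$. As a sublevel set of a convex function on a ball, $\Omega_\varepsilon$ is convex. On $\partial\Omega_\varepsilon$ we have $\phi_\varepsilon=0$. There $d\phi_\varepsilon\ne0$, because a critical point of the convex function $\phi_\varepsilon$ would be a minimum, while $\phi_\varepsilon(0)=-1<0$. Thus $\Omega_\varepsilon$ is strongly convex with real-analytic boundary, and since the defining functions converge, $\Omega_\varepsilon\to B$ in $C^\infty$.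

**Step 2: the total volume.** This bounds $v(0)$. By (3), Fubini and the Jacobian,
$$v(0)\le\lambda(\Omega_\varepsilon)=\int_{|w'|<1}\pi(1-|w'|^2)(1-\varepsilon^2|w_2|^6)\,d\lambda(w')=\lambda(B)-\varepsilon^2\gamma ,$$
because $\int_{|w'|<1}\pi(1-|w'|^2)|w_2|^6\,d\lambda(w')=\int_B|y_2|^6\,d\lambda(y)=\gamma$.

**Step 3: the discs.** This gives the upper bound for $G_0$. For $|X|=1$ let
$$f_X(\zeta)=(\zeta X_1+\varepsilon\zeta^2\bar X_1X_2^3,\ \zeta X').$$
If $|\zeta|=1$ and $z=\zeta X$, then $z_2^3\bar z_1=\zeta^3\bar\zeta X_2^3\bar X_1=\zeta^2\bar X_1X_2^3$, so $f_X(\zeta)=(z_1+\varepsilon z_2^3\bar z_1,\,z')$, and (2) gives $\phi_\varepsilon(f_X(\zeta))=|z|^2-1=0$. On $\overline D$ we have $|f_X|\le1+\varepsilon<2$. A convex function is psh, so $\phi_\varepsilon\circ f_X$ is subharmonic in a neighbourhood of $\overline D$. It is $0$ on $\partial D$ and $-1$ at $0$; by the maximum principle it is $<0$ on $D$. Hence $f_X(D)\subset\Omega_\varepsilon$, and $f_X(0)=0$. Lemma 1 gives $G_0(f_X(s))\le\log s$ for $0<s<1$. With $X=z/s$, $|z|=s$,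 we have $\varepsilon s^2\bar X_1X_2^3=\varepsilon z_2^3\bar z_1/s^2$, so
$$G_0\big(z_1+\varepsilon z_2^3\bar z_1/s^2,\ z'\big)\le\log s\qquad(|z|=s<1).\tag{4}$$

**Step 4: filling the slices.** We turn (4), which concerns a hypersurface, into a volume bound. Let $r=e^t<1$ and $|w'|<s<r$. Put
$$E_s=\{z_1+\varepsilon w_2^3\bar z_1/s^2:\ |z_1|^2<s^2-|w'|^2\}.$$
Here $\varepsilon|w_2|^3/s^2<\varepsilon s<1$, so $E_s$ is the region inside an ellipse, of area $\pi(s^2-|w'|^2)(1-\varepsilon^2|w_2|^6/s^4)$. A boundary point of $E_s$ comes from $|z_1|^2=s^2-|w'|^2$; with $z=(z_1,w')$ we have $|z|=s$, so the corresponding point of $\partial E_s\times\{w'\}$ is $f_{z/s}(s)\in\Omega_\varepsilon$, and (4) applies to it. As $\Omega_\varepsilon$ is convex, $\overline{E_s}\times\{w'\}\subset\Omega_\varepsilon$. For each competitor $u$, the function $u(\cdot,w')$ is subharmonic or $\equiv-\infty$ near $\overline{E_s}$ and $\le\log s$ on $\partial E_s$, hence $\le\log s$ on $E_s$. Taking the supremum, $G_0(\cdot,w')\le\log s<t$ on $E_s$. So the $w'$-slice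 of $\{G_0<t\}$ contains $E_s$ for every $s\in(|w'|,r)$; letting $s\uparrow r$, its area is at least
$$\pi(r^2-|w'|^2)\Big(1-\frac{\varepsilon^2|w_2|^6}{r^4}\Big).$$
Integrate over $|w'|<r$ with $w'=ry$, $y=(y_2,\dots,y_n)$, $d\lambda(w')=r^{2n-2}d\lambda(y)$:
$$\lambda_t\ge r^{2n}\int_{|y|<1}\pi(1-|y|^2)(1-\varepsilon^2r^2|y_2|^6)\,d\lambda(y)=r^{2n}\big(\lambda(B)-\varepsilon^2\gamma r^2\big).$$
Hence, for every $t<0$,
$$v(t)\ge\lambda(B)-\varepsilon^2\gamma e^{2t}>\lambda(B)-\varepsilon^2\gamma\ge v(0).\qquad\blacksquare$$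

Monotonicity also fails on the open half-line $t<0$: fix $t_0<0$; since $v(0)<v(t_0)$ and $v$ is left-continuous at $0$, some $t\in(t_0,0)$ has $v(t)<v(t_0)$.

## What convexity still gives: proof of Theorem C

Let $\Omega$ be bounded and convex with $0\in\Omega$. Define
$$c(z)=\sup\{|F(z)|:\ F\in\mathcal O(\Omega,D),\ F(0)=0\},$$
$$\ell(z)=\inf\{\sigma\in[0,1):\ \exists f\in\mathcal O(D,\Omega),\ f(0)=0,\ f(\sigma)=z\}.$$
These are the Carathéodory distance and the Lempert function from $0$, expressed as moduli in the disc. For $B$ both equal $|z|$: use $F(z)=\langle z,X\rangle$ and $f(\zeta)=\zeta X$ with $X=z/|z|$, and the Schwarz lemma. On any bounded domain, $\log|F|$ is a competitor for each $F\not\equiv0$ as above, so $\log c\le G_0$; and Lemma 1 gives $G_0\le\log\ell$. We use Lempert's theorem (L. Lempert, Bull. Soc. Math. France 109 (1981); for arbitrary bounded convex domains see Jarnicki–Pflug, *Invariant Distances and Metrics in Complex Analysis*): for bounded convex $\Omega$ the Carathéodory distance equals the Lempert function.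 Therefore
$$G_0=\log\ell\quad\text{on }\Omega.\tag{5}$$
Put $\Omega_t=\{G_0<t\}$. By (5), $z\in\Omega_t$ if and only if there are $f\in\mathcal O(D,\Omega)$ and $\sigma<e^t$ with $f(0)=0$, $f(\sigma)=z$.

**Step 1: $\Omega_t$ is convex.** We need this in order to average inside $\Omega_t$. Let $z,\tilde z\in\Omega_t$ with $f(\sigma)=z$, $\tilde f(\tilde\sigma)=\tilde z$, $\sigma\le\tilde\sigma<e^t$. If $\tilde\sigma=0$, both points are $0$. Otherwise replace $f$ by $\zeta\mapsto f(\sigma\zeta/\tilde\sigma)$, which maps $D$ into $\Omega$; then we may assume $\sigma=\tilde\sigma$. Since $\Omega$ is convex, the convex combinations of $f$ and $\tilde f$ map $D$ into $\Omega$ and $0$ to $0$, and at $\tilde\sigma$ they take the corresponding convex combinations of $z$ and $\tilde z$ as values. So these lie in $\Omega_t$.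

**Step 2: an inclusion $\kappa\,\Omega_s\subset\Omega_t$ with $\kappa>1$.** This is the core: we produce $\kappa z$ as an average of points of $\Omega_t$. Let $s<t\le0$ and
$$\tau=e^{s-t}<1,\qquad \kappa=\frac{1+\tau}{2\tau}.$$
Let $0\ne z\in\Omega_s$, and choose $f$ with $f(0)=0$, $f(\sigma)=z$, $0<\sigma<e^s$. Put $R=\sigma/\tau<e^t\le1$. By Lemma 1, $G_0(f(\zeta))\le\log R<t$ for $|\zeta|=R$, so the compact curve $f(\{|\zeta|=R\})$ lies in $\Omega_t$. We look for a probability density on this circle that averages $f$ to a large multiple of $f(\sigma)$. Let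
$$P(\theta)=1+2\kappa\,\mathrm{Re}\sum_{j\ge1}\tau^je^{-ij\theta}.$$
Its mean is $1$. For its sign, note that for $|x|=\tau$ we have $\mathrm{Re}\frac x{1-x}=\mathrm{Re}\frac1{1-x}-1$, and that $x\mapsto\frac1{1-x}$ sends $\{|x|=\tau\}$ to the circle with diameter $[\frac1{1+\tau},\frac1{1-\tau}]$. So $\mathrm{Re}\frac x{1-x}\ge\frac1{1+\tau}-1=-\frac\tau{1+\tau}$, and with $x=\tau e^{-i\theta}$,
$$P\ge1-\frac{2\kappa\tau}{1+\tau}=0 .$$
Here one sees why the method gives less than the conjecture. The value $\kappa=1/\tau$ would give $\tau^{-1}\Omega_s\subset\Omega_t$, hence monotonicity of $v$; but with it the minimum of $P$ would be $1-\frac2{1+\tau}<0$. Our $\kappa$ is the largest for which $P\ge0$.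

Write $f(\zeta)=\sum_{j\ge1}a_j\zeta^j$, which converges uniformly on $|\zeta|=R<1$. As $2\,\mathrm{Re}\sum_{j\ge1}\tau^je^{-ij\theta}=\sum_{j\ge1}\tau^j(e^{-ij\theta}+e^{ij\theta})$ and $f$ has no constant term, only the products $e^{ij\theta}e^{-ij\theta}$ survive integration:
$$\frac1{2\pi}\int_0^{2\pi}f(Re^{i\theta})P(\theta)\,d\theta=\kappa\sum_{j\ge1}a_jR^j\tau^j=\kappa f(R\tau)=\kappa f(\sigma)=\kappa z .$$
The left side is the barycentre of a probability measure on the compact set $f(\{|\zeta|=R\})\subset\Omega_t$. The convex hull of a compact set in $\mathbb R^{2n}$ is compact, so the barycentre lies in this hull, and by Step 1 the hull lies in $\Omega_t$. So $\kappa z\in\Omega_t$. As also $0\in\Omega_t$,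
$$\Omega_s\subset\frac1\kappa\,\Omega_t=\frac{2\tau}{1+\tau}\,\Omega_t .$$

**Step 3: volumes.** We read off both claims. The inclusion gives
$$\lambda_s\le\Big(\frac{2\tau}{1+\tau}\Big)^{2n}\lambda_t .$$
Multiply by $e^{-2ns}=\tau^{-2n}e^{-2nt}$:
$$v(s)\le\Big(\frac2{1+\tau}\Big)^{2n}v(t)=\Big(\frac{2}{1+e^{s-t}}\Big)^{2n}v(t)<4^n\,v(t),$$
the last step because $\tau>0$ and $v(t)>0$. Moreover $2\sqrt\tau\le1+\tau$, that is, $\frac{2\tau}{1+\tau}\le\sqrt\tau$. So $\lambda_s\le\tau^n\lambda_t=e^{ns-nt}\lambda_t$, which is $e^{-ns}\lambda_s\le e^{-nt}\lambda_t$. $\blacksquare$
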